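# Irreducible and prime elements in rings of generalized power series

## Theorems A and B

**Theorem A.** Let $k$ be an ordered field and $G$ a divisible ordered abelian group. Let $k((G))$ be the field of generalized power series $f=\sum_{g\in G}a_gt^g$ with $a_g\in k$ and well-ordered support $\operatorname{supp} f=\{g:a_g\ne0\}$. Let $R_G=k((G^{\le0}))$ be the subring of series with support in $G^{\le 0}=\{g\in G:g\le0\}$, and let $k((G^{<0}))\oplus\mathbb Z$ be the subring of those $f\in R_G$ whose constant term $a_0$ lies in $\mathbb Z$.

1. Every irreducible element of $R_G$ with nonzero constant term is prime.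
2. All irreducibles of $R_G$ are prime if and only if the following condition does **not** hold: $(\ast)$ $G$ has a smallest nonzero convex subgroup $H_0$, and $H_0\not\cong(\mathbb R,+,<)$.
3. All irreducibles of $k((G^{<0}))\oplus\mathbb Z$ are prime.
4. $R_G$ is a GCD domain if and only if $G=0$ or $G\cong\mathbb R$.

Here "isomorphic", for ordered groups, means order-isomorphic. Of $k$, only the fact that it has characteristic $0$ will be used.

The question behind the theorem, taken from "Primes and Irreducibles in Truncation Integer Parts of Real Closed Fields", is whether every irreducible of $k((G^{\le0}))$ is prime, for all $k$ and $G$. Part 2 answers no: $G=\mathbb Q$ satisfies $(\ast)$, so for every ordered field $k$ the ring $k((\mathbb Q^{\le0}))$ has an irreducible element that is not prime. For $G=\mathbb R$ the answer is yes. Part 1 says that trouble can come only from irreducibles with constant term $0$, and Part 3 says that the trouble disappears in $k((G^{<0}))\oplus\mathbb Z$. It is known that the prime (respectively irreducible) elements of that ring are of two types: the primes of $\mathbb Z$, and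 the prime (respectively irreducible) elements of $k((G^{\le0}))$ with constant term $\pm1$. We shall not need this; Part 3 is proved directly.

All four parts come from one structure theorem.

**Theorem B.** Let $K$ be a field of characteristic $0$ and $H$ a subgroup of $\mathbb R$. Let $B=B_H(K)$ be the ring of those $a\in K((H))$ whose support is bounded above in $\mathbb R$, and let $D=K[H]\subseteq B$ be the subring of series with finite support (the group ring). Then $B$ is a polynomial ring over $D$, in a possibly infinite set of variables.

Both rings are integral domains, being subrings of the field $K((H))$. That $B$ is closed under products is clear: if the supports of $a$ and $b$ are bounded above, so is the set of all sums.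

## Well-ordered supports, convex subgroups, and the condition $(\ast)$

**Series.** A subset of an ordered group is *well-ordered* if each of its nonempty subsets has a least element; equivalently, it contains no infinite strictly decreasing sequence. If $P,Q\subseteq G$ are well-ordered, then so is $P+Q$, and each element of $P+Q$ is a sum $p+q$ in only finitely many ways. This is why convolution makes sense. It is a textbook theorem that $k((G))$ is a field. For $G=\mathbb Q$, the series $\sum_{n\ge1}t^{-1/n}$ is allowed, since its exponents $-1<-\tfrac12<-\tfrac13<\cdots$ increase. The expression $\sum_{n\ge1}t^{-n}$ is not allowed.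

**Convex subgroups.** A subgroup $C\le G$ is *convex* if $x\in C$ and $|y|\le|x|$ imply $y\in C$. Convex subgroups form a chain: if $x\in C\setminus C'$, then every $y\in C'$ has $|y|<|x|$ (otherwise $x\in C'$), so $C'\subseteq C$. The convex subgroup generated by $x$ is $\{y:|y|\le n|x|\text{ for some }n\}$. The group is *archimedean* if each nonzero $x$ generates all of $G$ in this sense; then $0$ and $G$ are the only convex subgroups. *Hölder's theorem* says that an archimedean ordered group is order-isomorphic to a subgroup of $\mathbb R$. A nonzero divisible subgroup of $\mathbb R$ is dense, since it contains $x/n$ for all $n$ along with $x$.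

Here is what $(\ast)$ says in examples.

- For $G=\mathbb Q$, the smallest nonzero convex subgroup is $\mathbb Q\not\cong\mathbb R$, so $(\ast)$ holds. For $G=\mathbb R$ it fails.
- Let $G=\mathbb Q\oplus\mathbb R$, lexicographically ordered with the first coordinate dominant. The smallest nonzero convex subgroup is $0\oplus\mathbb R\cong\mathbb R$, so $(\ast)$ fails. By Theorem A, all irreducibles of $R_G$ are prime, yet $R_G$ is not a GCD domain. For $\mathbb R\oplus\mathbb Q$, with $\mathbb R$ dominant, $(\ast)$ holds.
- Let $G$ be the group of finitely supported sequences $(x_0,x_1,\dots)$ of rationals, positive when the first nonzero entry is positive. The subgroups $C_n=\{x:x_i=0\text{ for }i<n\}$ are convex, nonzero, and have intersection $0$. There is no smallest nonzero convex subgroup, so $(\ast)$ fails.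

**Divisibility.** In a domain, a nonzero nonunit $f$ is *irreducible* if $f=uv$ forces $u$ or $v$ to be a unit, and *prime* if $f\mid uv$ forces $f\mid u$ or $f\mid v$. Primes are irreducible. A *GCD domain* is a domain in which any two elements $a,b$ have a common divisor that is divisible by every common divisor.

The easy invariant of a series is its lowest exponent. For $0\ne f\in R_G$ put $m(f)=\min\operatorname{supp}f\le0$.

**Lemma 1.** (a) $m(fg)=m(f)+m(g)$, and the units of $R_G$ are $k^*$. (b) Let $C\le G$ be a convex subgroup and $R_C=k((C^{\le0}))$. If $0\ne f\in R_C$ and $f=uv$ in $R_G$, then $u,v\in R_C$. Hence irreducibility and divisibility between nonzero elements of $R_C$ mean the same in $R_C$ and in $R_G$.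

*Proof.* (a) The coefficient of $fg$ at $m(f)+m(g)$ is the product of the two lowest coefficients, which is nonzero, and no lower exponent occurs. If $fg=1$, then $m(f)+m(g)=0$ with both summands $\le0$, so both are $0$, and $f,g$ have support $\{0\}$. (b) Since $m(u)+m(v)=m(f)$ with both summands $\le0$, we have $m(u),m(v)\in[m(f),0]\subseteq C$. The support of $u$ lies in $[m(u),0]\subseteq C$, and likewise for $v$. $\square$

## Factoring by hand

Take $G=H$, a nonzero divisible subgroup of $\mathbb R$ such as $\mathbb Q$ or $\mathbb R$. For a nonzero series $a$ with support bounded above in $\mathbb R$ put $s(a)=\sup\operatorname{supp}a\in\mathbb R$.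

A monomial $t^{-q}$ with $q>0$ is never irreducible, since $t^{-q}=(t^{-q/2})^2$. More generally, suppose $f\in R_H$ has $s(f)<0$. Choose $\varepsilon\in H$ with $0<\varepsilon<-s(f)$. Then $f=t^{-\varepsilon}\cdot(t^{\varepsilon}f)$, and both factors have support in $H^{<0}$, so neither is a unit. An irreducible therefore has $s(f)=0$. The exponent $0$ may belong to the support or may only be approached from below.

For $0$ in the support, finite examples already show some variety. The element $1-t^{-1}=(1-t^{-1/2})(1+t^{-1/2})$ is reducible. For $k=\mathbb Q$, the element $2-t^{-1}$ has no proper factorization among series of finite support in $\mathbb Q^{\le0}$: such a factorization would take place in $\mathbb Q[x]$ with $x=t^{-1/N}$ for some $N$, and $2-x^N$ is irreducible by Eisenstein's criterion. Whether infinite series could factor it is not yet clear (see Remark 12).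

For $0$ not in the support, here is the element to watch. Let $H=\mathbb Q$, choose rational sequences $a_n$ and $b_n$, strictly increasing, with $a_n\to\sqrt2$ and $b_n\to-\sqrt2$, and put
$$g_+=\sum_nt^{a_n},\qquad g_-=\sum_nt^{b_n},\qquad f=g_+g_-.$$
All exponents $a_n+b_m$ of $f$ are negative, and $s(f)=0$. If real exponents were allowed, then $f=(t^{-\sqrt2}g_+)(t^{\sqrt2}g_-)$ would be a factorization into two nonunits. With rational exponents, $t^qg_+\in R_{\mathbb Q}$ requires $q\le-\sqrt2$, while $t^{-q}g_-\in R_{\mathbb Q}$ requires $q\ge-\sqrt2$. No rational $q$ does both, so this way of splitting $f$ is blocked. On the other hand, for rationals $r'<\sqrt2<r$ the series $t^{-r}g_+$ and $t^{r'}g_-$ do lie in $R_{\mathbb Q}$, and their product is $t^{r'-r}f$, a multiple of $f$. So $f$ looks irreducible and not prime. To prove it we must know *all* factorizations of $f$, and not only the one we wrote down.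

This suggests working in $B=B_H(K)$, where every monomial $t^h$ is invertible, and keeping account of $s$. In $B$ we would like to know that $g_+$ and $g_-$ are primes, and that $s(ab)=s(a)+s(b)$. The second statement is already not obvious: the supremum need not be attained, so there is no highest term to look at, and terms near the top of a product may cancel.

## Finitely generated groups of exponents, and where they run out

For the group ring $D=K[H]$ a standard argument works. Each element of $D$ lies in $K[L]$ for some finitely generated $L\le H$. As $L$ is torsion-free, $L\cong\mathbb Z^r$, and $K[L]$ is a Laurent polynomial ring, hence a UFD. So $D$ is a directed union of UFDs, and one can transfer "irreducible implies prime" to $D$.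

The sensible first attempt is to do the same for infinite series, writing the ring as a union of rings $k((L^{\le0}))$ with $L$ finitely generated. It stops at the first infinite series. A finitely generated subgroup $L\le\mathbb Q$ is cyclic, so well-ordered subsets of $L^{\le0}$ are finite, and $\sum_{n\ge1}t^{-1/n}$ lies in no $k((L^{\le0}))$ at all. Finitely many exponents cannot serve as coordinates for an infinite series.

What we can do instead is adjoin infinite series themselves as new generators over $D$. The rings $K[L][F]$, with $F$ a finite set of infinite series, are again UFDs *provided that the members of $F$ are algebraically independent over $D$*, and the adjoined series then become primes. So the issue is to choose generators of $B$ over $D$ that satisfy no polynomial relation. That is Theorem B.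

## Truncating a square

Before the general proof, here is its mechanism in the smallest case. Let $H=\mathbb Q$, let $K$ have characteristic $0$, and let $y=\sum_{n\ge1}t^{-1/n}$, so $s(y)=0$. Write $a_{\le c}$ for the part of $a$ with exponents $\le c$. For $c<0$ the series $y_{\le c}$ is finite. We show that $y$ is not a root of a monic quadratic polynomial over $D$.

*Products with finite series.* For $q=\sum_jq_jt^j\in D$ we have $(qy)_{\le c}=\sum_jq_jt^jy_{\le c-j}$. If $j\le c$, then $y_{\le c-j}=y$; otherwise $y_{\le c-j}\in D$. So $(qy)_{\le c}\equiv q_{\le c}\,y$ modulo $D$.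

*Squares.* Let $c<0$. Then $(y^2)_{\le c}=\sum_nt^{-1/n}\,y_{\le c+1/n}$. The $n$ with $-1/n\le c$ have $y_{\le c+1/n}=y$ and together contribute $y_{\le c}\,y$. For the other $n$ the factor $y_{\le c+1/n}$ is finite. As $n\to\infty$, $c+1/n$ decreases to $c$, and the exponents of $y$ above $c$ have a least element, so $y_{\le c+1/n}=y_{\le c}$ for all large $n$. Up to finitely many $n$, these terms contribute $y\cdot y_{\le c}$ again. Hence
$$(y^2)_{\le c}\equiv2\,y_{\le c}\,y\pmod D .$$
For $c=-1$, for example, the pairs $(n,m)$ with $\frac1n+\frac1m\ge1$ are those with $n=1$ or $m=1$, and $(2,2)$. So $(y^2)_{\le-1}=2t^{-1}y-t^{-2}+t^{-1}$, while $2y_{\le-1}y=2t^{-1}y$.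

*No linear relation.* If $p\ne0$ in $D$ and $py\in D$, put $c_0=\min\operatorname{supp}p$ and truncate at $c_0$. This gives $\kappa t^{c_0}y\in D$ with $\kappa\ne0$, which is false.

*No monic quadratic relation.* Suppose $y^2+qy+r=0$ with $q,r\in D$. Truncation at $c<0$ gives $(2y_{\le c}+q_{\le c})\,y\in D$, so $2y_{\le c}=-q_{\le c}$ by the linear case. This holds for every $c<0$, so $2y=-q_{(-\infty,0)}$ is finite, a contradiction.

So truncation below the supremum behaves like a derivation modulo lower degree: it lowers the degree of a relation by one and turns its coefficients into statements about truncations of $y$. The proof of Theorem B does this for every degree, every order type and many series at once.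

## Truncations of products

Fix $K$ of characteristic $0$, a subgroup $H\le\mathbb R$, and $B,D$ as in Theorem B. For $a\in B$ and $X\subseteq\mathbb R$ let $a_X=\sum_{g\in X}a_gt^g$ and $a_{\le c}=a_{(-\infty,c]}$. An *initial segment* is a downward closed subset $U\subseteq\mathbb R$. Let $\operatorname{ot}(a)$ be the order type of $\operatorname{supp}a$, and $s(a)=\sup\operatorname{supp}a$ for $a\ne0$.

The purpose of the first lemma is to write the truncation of a product as a *finite* sum of products of pieces.

**Lemma 2.** Let $a,b\in B$ and let $U$ be an initial segment. On $\operatorname{supp}a$ the map $g\mapsto b_{U-g}$ takes finitely many values $b_1,\dots,b_p$. The corresponding fibres $A_1<\dots<A_p$ are convex in $\operatorname{supp}a$, and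
$$(ab)_U=\sum_{k=1}^pa_{A_k}b_k.\tag{1}$$
Each $a_{A_k}$ is a difference of two truncations of $a$ to initial segments.

*Proof.* If $g<g'$, then $U-g'\subseteq U-g$, because $U$ is downward closed. So the sets $\operatorname{supp}b\cap(U-g)$, which are initial segments of the well-ordered set $\operatorname{supp}b$, do not increase as $g$ increases. Hence the fibres are convex. If there were infinitely many fibres, their least elements would form an infinite subset of the well-ordered set $\operatorname{supp}a$, which contains a strictly increasing sequence $g_1<g_2<\cdots$. The initial segments $\operatorname{supp}b\cap(U-g_i)$ would then decrease strictly. This is impossible, because initial segments of a well-ordered set are well-ordered by inclusion.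

An exponent $x=g+g'$ with $g\in\operatorname{supp}a$, $g'\in\operatorname{supp} b$ lies in $U$ exactly when $g'\in U-g$. So $(ab)_U=\sum_ga_gt^g\,b_{U-g}$, and grouping by fibres gives (1). Finally, $a_{A_k}$ is the truncation of $a$ to the downward closure of $A_1\cup\dots\cup A_k$ minus its truncation to the downward closure of $A_1\cup\dots\cup A_{k-1}$. $\square$

Next we filter $B$ by order type. For an ordinal $\gamma$ let $S_\gamma$ be the $D$-subalgebra of $B$ generated by $\{a\in B:\operatorname{ot}(a)<\gamma\}$. We record how this filtration grows.

- $S_0=D$, the $S_\gamma$ increase, and $B=\bigcup_\gamma S_\gamma$.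
- For a limit ordinal $\gamma$, $S_\gamma=\bigcup_{\delta<\gamma}S_\delta$: a generator $a$ lies in $S_{\operatorname{ot}(a)+1}$, and $\operatorname{ot}(a)+1<\gamma$.
- If $\gamma$ is not a limit ordinal, then $S_{\gamma+1}=S_\gamma$. For $\gamma=0$, the only series of type $<1$ is $0$. For $\gamma=\delta+1$, a series of type $\gamma$ has a largest exponent, so it is a series of type $\delta$ (which lies in $S_\gamma$) plus a monomial.
- $S_\omega=D$, because series of finite type have finite support.

**Lemma 3.** $S_\gamma$ is closed under $a\mapsto a_U$ for every initial segment $U$.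

*Proof.* Consider the set of all $a\in S_\gamma$ all of whose truncations to initial segments lie in $S_\gamma$. It contains $D$ and all series of type $<\gamma$, since truncation does not increase the type. It is closed under sums. It is closed under products by (1), since $a_{A_k}$ is a difference of truncations of $a$ and $b_k$ is a truncation of $b$. So it is all of $S_\gamma$. $\square$

## New variables at a limit ordinal, and a product rule

New elements enter only in passing from $S_\gamma$ to $S_{\gamma+1}$ with $\gamma$ a limit ordinal. **Fix a limit ordinal $\gamma$ and put $S=S_\gamma$.**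

Let $\operatorname{ot}(y)=\gamma$. Then $y$ has no largest exponent, so $\sigma(y):=s(y)$ is not attained, and $y_{\le c}=y$ if and only if $c\ge\sigma(y)$. Every truncation of $y$ to an initial segment that differs from $y$ has type $<\gamma$, hence lies in $S$. In particular $y_{\le c}\in S$ for $c<\sigma(y)$.

**Choice of the variables.** For each coset $C\in\mathbb R/H$ fix a representative $\sigma_C\in C$. Let $\mathcal Y_C$ be a maximal set of series $y$ with $\operatorname{ot}(y)=\gamma$ and $\sigma(y)=\sigma_C$ that is $K$-linearly independent modulo $S$. Put $\mathcal Y=\mathcal Y_\gamma=\bigcup_C\mathcal Y_C$. These generate: if $\operatorname{ot}(y)=\gamma$ and $\sigma(y)=\sigma_C+h$ with $h\in H$, then $t^{-h}y$ has type $\gamma$ and supremum $\sigma_C$, so $t^{-h}y\in S+\operatorname{span}_K\mathcal Y_C$ by maximality. Since $t^h\in D$,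
$$S_{\gamma+1}=S[\mathcal Y].\tag{2}$$

The normalization $\sigma(y)=\sigma_C$ matters: without it, $y$ and $t^hy$ could both be chosen, and they are related over $D$.

For a finitely supported $e:\mathcal Y\to\mathbb N$ write $y^e=\prod_y y^{e_y}$, $|e|=\sum_y e_y$, $\sigma(e)=\sum_y e_y\sigma(y)$, and let $1_y$ be the indicator of $y$. Let $V_m$ be the $S$-span of $\{y^e:|e|\le m\}$ in $B$, with $V_m=0$ for $m<0$. Then $V_iV_j\subseteq V_{i+j}$. We do not yet know that the $y^e$ are independent.

The next lemma computes truncations to first order: modulo lower degree, truncating $qy^e$ truncates the coefficient.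

**Lemma 4.** (a) $V_m$ is closed under truncation to initial segments. (b) For $q\in S$, $|e|=m$ and $c\in\mathbb R$,
$$(qy^e)_{\le c}\equiv q_{\le c-\sigma(e)}\,y^e\pmod{V_{m-1}}.\tag{3}$$

*Proof.* (a) Induction on $m$; the case $m=0$ is Lemma 3. For $m\ge1$, $V_m$ is spanned additively by $V_{m-1}$ and the products $ay$ with $a\in V_{m-1}$, $y\in\mathcal Y$. By (1), $(ay)_U=\sum_ka_{A_k}b_k$. Here $a_{A_k}\in V_{m-1}$ by induction, as a difference of truncations, and each $b_k$ is a truncation of $y$, hence $b_k\in\{y\}\cup S$. So $(ay)_U\in V_m$.

(b) Induction on $m$; for $m=0$ there is nothing to prove. For $m\ge1$ let $y^e=y^{e'}y$ and $a=qy^{e'}\in V_{m-1}$. Apply Lemma 2 to $ay$ with $U=(-\infty,c]$. The value $y_{\le c-g}$ equals $y$ if and only if $g\le c-\sigma(y)$; otherwise it lies in $S$. Hence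
$$(ay)_{\le c}=a_{\le c-\sigma(y)}\,y+\sum_ka_{A_k}b_k,\qquad b_k\in S,\ a_{A_k}\in V_{m-1},$$
and the last sum lies in $V_{m-1}$. By induction $a_{\le c-\sigma(y)}\equiv q_{\le c-\sigma(y)-\sigma(e')}\,y^{e'}$ modulo $V_{m-2}$. Multiply by $y$ and note $\sigma(y)+\sigma(e')=\sigma(e)$. $\square$

If $q=1$ and $c<\sigma(e)$, then (3) only says $(y^e)_{\le c}\in V_{m-1}$. The next lemma finds the part of degree $m-1$. It is the general form of $(y^2)_{\le c}\equiv2y_{\le c}y$.

**Lemma 5.** If $|e|=m\ge1$ and $c<\sigma(e)$, then
$$(y^e)_{\le c}\equiv\sum_ye_y\;y_{\le c-\sigma(e)+\sigma(y)}\;y^{e-1_y}\pmod{V_{m-2}}.\tag{4}$$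

*Proof.* The coefficients $y_{\le c-\sigma(e)+\sigma(y)}$ lie in $S$, because $c<\sigma(e)$. We use induction on $m$. For $m=1$ both sides equal $y_{\le c}$.

Let $m\ge2$ and write $y^e=az$ with $a=y^{e'}$, $z\in\mathcal Y$, $|e'|=m-1\ge1$. Put $\rho=\sigma(e')=\sigma(e)-\sigma(z)$. Since the suprema of the variables are not attained, $\operatorname{supp}a\subseteq(-\infty,\rho)$. If $d<\rho$, then (3) with $q=1$ gives $a_{\le d}\in V_{m-2}$, since $1_{\le d-\rho}=0$. Hence, by Lemma 4(a),
$$a_U\in V_{m-2}\quad\text{for every initial segment }U\subseteq(-\infty,d],\ d<\rho.\tag{5}$$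
As in the proof of Lemma 4, Lemma 2 gives
$$(az)_{\le c}=a_{\le c-\sigma(z)}\,z+\sum_{k=1}^pa_{A_k}b_k,$$
where now $A_1<\dots<A_p$ partition $\operatorname{supp}a\cap(c-\sigma(z),\infty)$, and $b_k=z_{\le c-g}\in S$ for $g\in A_k$.

*Claim.*
$$\sum_ka_{A_k}b_k\equiv z_{\le c-\rho}\,a\pmod{V_{m-2}}.\tag{6}$$
Note that $c-\rho<\sigma(z)$, so $z_{\le c-\rho}\in S$. There are two cases.

- Suppose $\operatorname{supp}a\subseteq(-\infty,d]$ for some $d<\rho$. By (5), $a$ and all $a_{A_k}$ lie in $V_{m-2}$ (truncations of $a$ to $U$ and to $U\cap(-\infty,d]$ agree). So both sides of (6) are $\equiv0$.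
- Otherwise $\operatorname{supp}a$ is cofinal in $(-\infty,\rho)$. Since $c-\sigma(z)<\rho$, the last fibre $A_p$ is cofinal in $(-\infty,\rho)$, and the other $A_k$ are bounded above by some $d<\rho$. By (5), $a_{A_k}\in V_{m-2}$ for $k<p$. Also $a-a_{A_p}$ is the truncation of $a$ to the exponents below $A_p$, so $a_{A_p}\equiv a$ by (5). It remains to find $b_p$, which is the common value of $z_{\le c-g}$ for $g\in A_p$. As $g\in A_p$ tends to $\rho$, $c-g$ decreases to $c-\rho$. Since $\operatorname{supp}z$ is well-ordered, its elements above $c-\rho$ have a least one, so $\operatorname{supp}z$ does not meet $(c-\rho,c-g]$ for $g$ close to $\rho$. Hence $b_p=z_{\le c-\rho}$, and (6) follows.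

For the first term, $c-\sigma(z)<\rho=\sigma(e')$, so the induction hypothesis applies to $a$. Multiplied by $z$, it reads
$$a_{\le c-\sigma(z)}\,z\equiv\sum_ye'_y\;y_{\le c-\sigma(e)+\sigma(y)}\;y^{e'-1_y}z\pmod{V_{m-2}}.$$
Here $y^{e'-1_y}z=y^{e-1_y}$. The right side of (6) is $z_{\le c-\sigma(e)+\sigma(z)}\,y^{e-1_z}$. As $e=e'+1_z$, the sum of the two is the right side of (4). $\square$

## Algebraic independence and the proof of Theorem B

**Proposition 6.** $\mathcal Y$ is algebraically independent over $S$. Hence $S_{\gamma+1}$ is the polynomial ring $S_\gamma[\mathcal Y_\gamma]$.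

*Proof.* Suppose not. Among all nontrivial relations $\sum_{|e|\le n}q_ey^e=0$ with $q_e\in S$, take one of minimal total degree $n$. Clearly $n\ge1$. Minimality says:
$$\text{if }\sum_{|f|\le n-1}\beta_fy^f=0\text{ with }\beta_f\in S,\text{ then all }\beta_f=0.\tag{7}$$

**Step 1.** *The purpose is to make the leading coefficients monomials.* Let $c_0=\min\{\min\operatorname{supp}q_e+\sigma(e):|e|=n,\ q_e\ne0\}$ and truncate the relation at $\le c_0$. By (3), a term of degree $n$ becomes $(q_e)_{\le c_0-\sigma(e)}\,y^e$ modulo $V_{n-1}$, and $c_0-\sigma(e)\le\min\operatorname{supp}q_e$, so at most the lowest monomial of $q_e$ survives. Terms of lower degree stay in $V_{n-1}$ by Lemma 4(a). We obtain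
$$\sum_{|e|=n}k_et^{h_e}y^e+\sum_{|e|\le n-1}q'_ey^e=0,\qquad h_e=c_0-\sigma(e),\ k_e\in K,\ q'_e\in S.\tag{8}$$
By the choice of $c_0$ the $k_e$ are not all $0$, and $k_e\ne0$ implies $h_e\in H$. Terms with $k_e=0$ are read as $0$, here and below.

**Step 2.** *The purpose is to lower the degree by truncating below $c_0$.* Let $c<c_0$ and truncate (8) at $\le c$. If $k_e\ne0$, then $(t^{h_e}y^e)_{\le c}=t^{h_e}(y^e)_{\le c-h_e}$, and $c-h_e<c_0-h_e=\sigma(e)$, so Lemma 5 applies. Since $c-h_e-\sigma(e)=c-c_0$, the result modulo $V_{n-2}$ is
$$\sum_ye_y\,t^{h_e}\,y_{\le c-c_0+\sigma(y)}\,y^{e-1_y}=\sum_ye_y\,(t^{h_e}y)_{\le c-\sigma(e-1_y)}\,y^{e-1_y},$$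
because $c-c_0+\sigma(y)+h_e=c-\sigma(e)+\sigma(y)=c-\sigma(e-1_y)$. For the terms $q'_fy^f$ with $|f|=n-1$ use (3); those of lower degree lie in $V_{n-2}$. Collecting by $f=e-1_y$, so that $e_y=f_y+1$, we get
$$0\equiv\sum_{|f|=n-1}\Big(q'_f+\sum_y(f_y+1)\,k_{f+1_y}\,t^{h_{f+1_y}}y\Big)_{\le c-\sigma(f)}\,y^f\pmod{V_{n-2}}.\tag{9}$$
The coefficients of $y^f$ lie in $S$: the series $t^{h_{f+1_y}}y$ has type $\gamma$ and unattained supremum $h_{f+1_y}+\sigma(y)=c_0-\sigma(f)>c-\sigma(f)$, so its truncation has type $<\gamma$; and $(q'_f)_{\le c-\sigma(f)}\in S$ by Lemma 3. So (9) is a relation of degree at most $n-1$ over $S$, and by (7) all these coefficients vanish.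

**Step 3.** *The purpose is to let $c$ approach $c_0$ and contradict linear independence.* Step 2 holds for every $c<c_0$. Hence $q'_f+\sum_y(f_y+1)k_{f+1_y}t^{h_{f+1_y}}y$ has no exponents $<c_0-\sigma(f)$. But each $t^{h_{f+1_y}}y$ has its support in $(-\infty,c_0-\sigma(f))$. Therefore, by Lemma 3,
$$\sum_y(f_y+1)\,k_{f+1_y}\,t^{c_0-\sigma(f)-\sigma(y)}\,y=-(q'_f)_{(-\infty,\,c_0-\sigma(f))}\in S.$$
The $y$ with $k_{f+1_y}\ne0$ satisfy $\sigma(y)\in c_0-\sigma(f)+H$. So they lie in a single $\mathcal Y_C$ and have the same $\sigma(y)=\sigma_C$. The monomials on the left are then all equal; multiplying by the inverse monomial, $\sum_y(f_y+1)k_{f+1_y}\,y\in S$. By the independence of $\mathcal Y_C$ modulo $S$, and since $K$ has characteristic $0$, $k_{f+1_y}=0$ for all $f$ and $y$. As $n\ge1$, every $e$ with $|e|=n$ has the form $f+1_y$. So all $k_e=0$, a contradiction. $\square$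

*Proof of Theorem B.* By transfinite induction on $\gamma$, $S_\gamma$ is the polynomial ring $D\big[\bigcup_{\delta<\gamma,\ \delta\text{ limit}}\mathcal Y_\delta\big]$: at $0$ it is $D$; at limit stages take unions; from $\gamma$ to $\gamma+1$ nothing happens unless $\gamma$ is a limit, when Proposition 6 applies. The sets $\mathcal Y_\delta$ are disjoint, since their members have different order types. As $B=\bigcup_\gamma S_\gamma$, $B=D[\mathcal X]$ is a polynomial ring with set of variables $\mathcal X=\bigcup_\gamma\mathcal Y_\gamma$. $\square$

The variables are not canonical, and we shall use this freedom.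

**Remark 7.** Since $S_\omega=D$, consider any family of series of order type $\omega$, each having the chosen representative $\sigma_C$ of its coset as supremum, such that the members belonging to each coset are $K$-linearly independent modulo $D$. Such a family can be included in $\mathcal Y_\omega\subseteq\mathcal X$: extend it to maximal families by Zorn's lemma.

For instance, $\sum_{n\ge1}t^{-1/n}$ may be taken as a variable when $H=\mathbb Q$ and $0$ represents the coset $\mathbb Q$.

## Suprema add

**Proposition 8.** $s(ab)=s(a)+s(b)$ for nonzero $a,b\in B$.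

*Proof.* We prove additivity on $S_\gamma$ by induction on $\gamma$. On $S_0=D$, maximal exponents add. At limit stages two elements lie in a common earlier $S_\delta$, and if $\gamma$ is not a limit ordinal, then $S_{\gamma+1}=S_\gamma$. So let $\gamma$ be a limit ordinal and assume additivity on $S_\gamma$; we pass to $S_{\gamma+1}=S_\gamma[\mathcal Y]$.

**Step 1.** *The purpose is to read off $s$ from polynomial coefficients.* We claim that for $0\ne a=\sum q_ey^e\in S_\gamma[\mathcal Y]$,
$$s(a)=\max_{q_e\ne0}\big(s(q_e)+\sigma(e)\big).\tag{10}$$
The inequality $\le$ is clear. For $\ge$ put $c=s(a)$ and let $n$ be the total degree of $a$. By Lemma 4, $a=a_{\le c}\equiv\sum_{|e|=n}(q_e)_{\le c-\sigma(e)}\,y^e$ modulo $V_{n-1}$. By algebraic independence, $q_e=(q_e)_{\le c-\sigma(e)}$ for $|e|=n$, that is, $s(q_e)+\sigma(e)\le c$ if $q_e\ne0$. So the degree-$n$ part of $a$ has support in $(-\infty,c]$, and hence so has the remaining part, of degree $\le n-1$. Repeat the argument for the remaining part with the same $c$. After finitely many rounds, $s(q_e)+\sigma(e)\le c$ for all $e$ with $q_e\ne0$.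

**Step 2.** *The purpose is to find one coefficient of $ab$ in which the extremal contribution cannot cancel.* Let $a=\sum p_ey^e$ and $b=\sum q_fy^f$ be nonzero, $M_a=s(a)$, $M_b=s(b)$. Clearly $s(ab)\le M_a+M_b$; note $ab\ne0$ since $B$ is a domain. Fix a monomial order on the finitely many variables involved. Let $e^*$ be the largest exponent with $s(p_e)+\sigma(e)=M_a$, and $f^*$ the largest with $s(q_f)+\sigma(f)=M_b$. Consider the coefficient $\sum_{e+f=e^*+f^*}p_eq_f$ of $ab$. By additivity on $S_\gamma$ and (10), each nonzero term has
$$s(p_eq_f)=s(p_e)+s(q_f)\le M_a-\sigma(e)+M_b-\sigma(f)=M_a+M_b-\sigma(e^*+f^*).$$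
Equality forces $e\le e^*$ and $f\le f^*$, hence $(e,f)=(e^*,f^*)$ because $e+f=e^*+f^*$; and for $(e^*,f^*)$ equality holds. If $s(x)>s(x')$, then $s(x+x')=s(x)$, as $x+x'$ and $x$ agree above $s(x')$. So the coefficient is nonzero, with $s$-value exactly $M_a+M_b-\sigma(e^*+f^*)$, and (10) gives $s(ab)\ge M_a+M_b$. $\square$

## Units, irreducibles and greatest common divisors in $B$

Now the directed-union argument works, with the variables in $\mathcal X$ as extra coordinates.

**Proposition 9.** (a) The units of $B$ are the monomials $\kappa t^h$ with $\kappa\in K^*$, $h\in H$. (b) Every irreducible of $B$ is prime. (c) $B$ is a GCD domain. (d) If $x,y\in\mathcal X$ are distinct, then $x,y$ are non-associate primes of $B$, and every divisor of $xy$ in $B$ is a unit times one of $1,x,y,xy$.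

*Proof.* (a) Units of the polynomial ring $D[\mathcal X]$ over the domain $D$ are units of $D$. For nonzero $a\in D$, the width $\max\operatorname{supp}a-\min\operatorname{supp}a\ge0$ is additive under products. If $ab=1$, both widths are $0$, so $a$ and $b$ are monomials. Conversely monomials are units.

(b) For $L\le H$ finitely generated and $F\subseteq\mathcal X$ finite, put $T_{L,F}=K[L][F]$. As $L\cong\mathbb Z^r$, this is a Laurent polynomial ring with further polynomial variables, hence a UFD, and $B$ is the directed union of these rings. A unit of $B$ lying in $T_{L,F}$ is $\kappa t^l$ with $l\in L$, because $D\cap T_{L,F}=K[L]$; so it is a unit of $T_{L,F}$. Let $f$ be irreducible in $B$ and $fq=ab$ in $B$. Choose $T=T_{L,F}$ containing $f,q,a,b$. A factorization of $f$ in $T$ has a factor that is a unit of $B$, hence of $T$; and $f$ is not a unit. So $f$ is irreducible in $T$, hence prime in $T$, and $f\mid a$ or $f\mid b$.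

(c) If $a$ or $b$ is $0$, the other is a gcd. Let $a,b\in B\setminus\{0\}$ lie in $T=T_{L,F}$. Put $d=\gcd_T(a,b)$, $a=da'$, $b=db'$. We first show:
$$a'\mid b'x\ \Rightarrow\ a'\mid x\qquad\text{for all }x\in B.\tag{11}$$
As $a',b'$ are coprime in the UFD $T$, multiplication by $b'$ is injective on $T/a'T$. Let $T'=T_{L',F'}$ with $L\le L'$ and $F\subseteq F'$. Then $T'$ is a free $T$-module: coset representatives of $L$ in $L'$ give a basis of $K[L']$ over $K[L]$, and one adjoins the monomials in $F'\setminus F$. So $T'/a'T'$ is a direct sum of copies of $T/a'T$, and multiplication by $b'$ is injective on it. Choosing $T'$ to contain $x$ and the quotient $b'x/a'$, we get (11).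

Next, $\ell=da'b'$ is a least common multiple of $a,b$. It is a common multiple, and if $m=da'x=db'y$ is any common multiple, then $a'x=b'y$, so $a'\mid y$ by (11) and $\ell\mid m$. Finally, $d$ divides $a$ and $b$, and if $e\mid a,b$, then $ab/e$ is a common multiple of $a,b$, so $\ell\mid ab/e$. Hence $e\mid ab/\ell=d$.

(d) $D[\mathcal X]/(x)\cong D[\mathcal X\setminus\{x\}]$ is a domain, so $x$ is prime, and likewise $y$. They are not associate because units lie in $D$. Let $xy=uv$. Then $x\mid u$ or $x\mid v$. If $u=xu_1$, then $y=u_1v$, and as $y$ is irreducible, $u_1$ or $v$ is a unit. In the first case $u$ is associate to $x$ and $v$ to $y$; in the second, $u$ is associate to $xy$ and $v$ is a unit. The case $x\mid v$ is symmetric. $\square$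

## From $G$ to a subgroup of $\mathbb R$

The rings $R_G$ involve arbitrary $G$, while $B$ involves only $H\le\mathbb R$. The purpose of this section is to pass from an irreducible $f\in R_G$ to a ring $B_H(K)$, with a larger coefficient field $K$.

**Splitting.** Let $C\subseteq C'$ be convex subgroups of $G$. Convex subgroups are divisible: if $x\in C$ and $n\ge1$, then $|x/n|\le|x|$. So they are $\mathbb Q$-vector spaces, and there is a $\mathbb Q$-subspace $H''$ with $C'=H''\oplus C$. If $0<h\in H''$, then $h>|c|$ for all $c\in C$; otherwise $h\in C$ by convexity, and $H''\cap C=0$. So $h+c>0$ if and only if $h>0$, or $h=0$ and $c>0$. The order is lexicographic with $H''$ dominant, and $H''\cong C'/C$.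

A subset $W$ of $H''\oplus C$ is well-ordered if and only if its projection to $H''$ is well-ordered and all its fibres over $H''$ are well-ordered in $C$. Indeed, a strictly decreasing sequence in the projection or in a fibre gives one in $W$. Conversely, the least element of a nonempty subset of $W$ is found by first minimizing the $H''$-part and then the $C$-part. Hence
$$\sum a_{h+c}t^{h+c}\ \longmapsto\ \sum_h\Big(\sum_ca_{h+c}t^c\Big)t^h$$
identifies the additive groups $k((C'))$ and $k((C))((H''))$. Multiplication is respected: in both rings the coefficient of a product at $h+c$ is the finite sum $\sum a_{h_1+c_1}b_{h_2+c_2}$ over $h_1+h_2=h$, $c_1+c_2=c$. For example, for $\mathbb Q\oplus\mathbb Q$ with dominant first coordinate and $C=0\oplus\mathbb Q$, a series is a series in the first coordinate whose coefficients are series in the second.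

**Lemma 10.** Let $C\le G$ be convex. If $f\in R_C$ is prime in $R_C$, then it is prime in $R_G$.

*Proof.* $f$ is a nonzero nonunit of $R_G$. Let $f\mid uv$ in $R_G$. Use the splitting with $C'=G$ and write $u=\sum_{h\in H'',\,h\le0}u_ht^h$ with $u_h\in k((C))$ and $u_0\in R_C$; likewise for $v$. As $f$ is invertible in the field $k((C))$, we have $u/f=\sum_h(u_h/f)t^h$ in $k((G))$. Components with $h<0$ are unrestricted, so this lies in $R_G$ if and only if $u_0/f\in R_C$. So $f\mid u$ in $R_G$ if and only if $f\mid u_0$ in $R_C$, and the same holds for $v$ and $uv$. Now $(uv)_0=u_0v_0$, so $f\mid u_0v_0$ in $R_C$. Thus $f\mid u_0$ or $f\mid v_0$ in $R_C$, that is, $f\mid u$ or $f\mid v$. $\square$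

**Setup.** Let $f\in R_G$ be irreducible, so $m(f)<0$. Let $C$ be the convex subgroup generated by $m(f)$, and put $A=\{x\in C:n|x|<|m(f)|\text{ for all }n\}$. This is a convex subgroup, and it is the largest proper one of $C$, since a convex subgroup of $C$ not contained in $A$ contains some $x$ with $n|x|\ge|m(f)|$, hence $m(f)$, hence $C$. For the same reason $C/A$ is archimedean. So $C=H\oplus A$ lexicographically with $H\cong C/A$, and by Hölder's theorem we take $H\le\mathbb R$. It is divisible and nonzero, hence dense. Put $K=k((A))$, a field of characteristic $0$. The splitting gives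
$$R_C=\Big\{F=\sum_{h\le0}F_ht^h\in K((H^{\le0})):F_0\in k((A^{\le0}))\Big\}\subseteq B:=B_H(K).\tag{12}$$
We write $F$ for $f$ regarded as an element of $B$. For $U,V\in K((H^{\le0}))$ we have $(UV)_0=U_0V_0$. We use the same $C,A,H,K,B$ when we start from a nonzero element of $G$ instead of $m(f)$. If $A=0$, then $K=k$, and $F_0$ is the constant term of $f$.

**Lemma 11.** If $A\ne0$, then $F_0\in k^*$; so $f$ has nonzero constant term.

*Proof.* By Lemma 1(b), $f$ is irreducible in $R_C$. Suppose $F_0=0$ and take $a\in A^{<0}$. All exponents of $f$ have negative $H$-part, so $t^{-a}f\in R_C$, and $f=t^a\cdot(t^{-a}f)$. The second factor is a nonunit, since $m(t^{-a}f)=m(f)-a\notin A$; the first is a nonunit too. This contradicts irreducibility. So $F_0\ne0$, and $f=F_0\cdot(F_0^{-1}f)$, where $F_0\in R_C$, and $F_0^{-1}f\in R_C$ because it has $0$-component $1$. The second factor is a nonunit since $m(F_0^{-1}f)=m(f)-m(F_0)\notin A$. Thus $F_0$ is a unit of $R_C$, so $F_0\in k^*$. $\square$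

## Irreducibles with nonzero constant term (Part 1)

Let $f$ be irreducible in $R_G$ with nonzero constant term. Then $F_0\in k^*$: by Lemma 11 if $A\ne0$, and trivially if $A=0$. Scale so that $F_0=1$. Then $s(F)=0$. Recall that $f$ is irreducible in $R_C$.

**Step 1.** *We show that $F$ is irreducible in $B$.* Since $m(f)\notin A$, $F$ has a negative exponent in $H$, and it also has the exponent $0$; so it is not a monomial, hence not a unit. Let $F=UV$ in $B$. By Proposition 8, $s(U)+s(V)=0$. Since the coefficient of $t^0$ in $UV$ is nonzero, there is $g\in\operatorname{supp}U$ with $-g\in\operatorname{supp}V$. From $g\le s(U)$, $-g\le s(V)$ and $s(U)+s(V)=0$ we get $s(U)=g\in H$ and $s(V)=-g$. So $t^{-g}U$ and $t^gV$ lie in $K((H^{\le0}))$, with $0$-components $\mu,\nu\in K$ such that $\mu\nu=F_0=1$. Then $\mu^{-1}t^{-g}U$ and $\nu^{-1}t^gV$ have $0$-component $1$, lie in $R_C$, and have product $F$. So one of them is in $k^*$, and $U$ or $V$ is a unit of $B$.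

**Step 2.** *We bring primality back to $R_G$.* By Proposition 9(b), $F$ is prime in $B$. Let $F\mid uv$ in $R_C$; we may assume $u,v\ne0$. Say $u=FW$ with $W\in B$. Then $s(W)=s(u)-s(F)\le0$, so $W\in K((H^{\le0}))$, and $W_0=F_0W_0=u_0\in k((A^{\le0}))$. Thus $W\in R_C$ by (12). So $f$ is prime in $R_C$, and by Lemma 10 it is prime in $R_G$. $\square$

The supremum of $F$ is attained, so the suprema of its factors are automatically in $H$, and the factors can be shifted back. In the element $g_+g_-$ above, this is exactly what is missing.

**Remark 12.** Part 1 is not vacuous when $G\ne0$. Start the setup with any nonzero element of $G$, fix $0<h_0\in H$, and put $y_1=\sum_{n\ge1}t^{-h_0/n}\in R_C$. It has type $\omega$ and supremum $0$, so by Remark 7 (with $0$ representing the coset $H$) it may be taken as a variable of $B$. Then $F=1+y_1$ is irreducible in $B$. If $F=UV$ in $R_C$, one factor, say $U$, is a unit $\kappa t^q$ of $B$. From $U_0V_0=1$ we get $q=0$, and $\kappa$ is a unit of $k((A^{\le0}))$, so $\kappa\in k^*$ by Lemma 1(a). As $F$ is a nonunit, it is irreducible in $R_C$, hence in $R_G$, and prime by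 Part 1.

The element $2-t^{-1}$ for $k=G=\mathbb Q$ can now be settled too. It is not a unit of $D=\mathbb Q[\mathbb Q]$. A factorization of it in $D$ takes place in some $\mathbb Q[x,x^{-1}]$ with $x=t^{-1/N}$, where $2-x^N$ is irreducible. So it is irreducible in $D$, and in $B=D[\mathcal X]$, since its factors have degree $0$. If $2-t^{-1}=UV$ in $R_{\mathbb Q}$, one factor, say $U$, is $\kappa t^q$, and $U_0V_0=2$ forces $q=0$. So infinite series do not factor it: it is irreducible in $R_{\mathbb Q}$, hence prime.

## When $(\ast)$ fails, all irreducibles are prime (Part 2, "if")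

Assume $(\ast)$ fails and let $f\in R_G$ be irreducible. If $A\ne0$, then $f$ has nonzero constant term by Lemma 11, and Part 1 applies. So let $A=0$. Then $C$ is archimedean. As convex subgroups form a chain and $C$ has no proper nonzero ones, $C$ is the smallest nonzero convex subgroup of $G$. Since $(\ast)$ fails, $C\cong\mathbb R$. Take $C=H=\mathbb R$, $K=k$, $R_C=k((\mathbb R^{\le0}))$. We repeat the scheme of Part 1, using that *every* real shift is available.

- If $s(f)<0$, choose $0<\varepsilon<-s(f)$. Then $f=t^{-\varepsilon}(t^\varepsilon f)$ is a product of nonunits of $R_C$, a contradiction. So $s(f)=0$.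
- $f$ is not a unit of $B$: a monomial with $s=0$ is a constant, which is a unit of $R_C$.
- If $f=UV$ in $B$, put $\tau=s(U)=-s(V)\in\mathbb R=H$ (Proposition 8). Then $t^{-\tau}U$ and $t^\tau V$ lie in $R_C$ and have product $f$. So one of them is a constant, and $U$ or $V$ is a unit of $B$. Hence $f$ is irreducible in $B$, and by Proposition 9(b) it is prime in $B$.
- If $f\mid uv$ in $R_C$ with $u,v\ne0$, say $u=fW$ with $W\in B$, then $s(W)=s(u)\le0$, so $W\in R_C$.

Thus $f$ is prime in $R_C$, hence in $R_G$ by Lemma 10. $\square$

## When $(\ast)$ holds: a product across a missing cut (Part 2, "only if")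

Assume $(\ast)$. The group $H_0$ has no proper nonzero convex subgroup, so it is archimedean, and it is divisible as a convex subgroup of $G$. Embed it in $\mathbb R$ by Hölder's theorem. Its image $H$, which we identify with $H_0$, is dense and divisible, and it is proper because $H_0\not\cong\mathbb R$. Choose $\tau\in\mathbb R\setminus H$ and strictly increasing sequences $a_n,b_n\in H$ with $a_n\to\tau$ and $b_n\to-\tau$. Put
$$g_+=\sum_nt^{a_n},\qquad g_-=\sum_nt^{b_n},\qquad f=g_+g_-.$$
The coefficients of $f$ are nonnegative integers, so in characteristic $0$ nothing cancels: $\operatorname{supp}f=\{a_n+b_m\}\subseteq H^{<0}$ and $s(f)=0$. So $f\in R_H=k((H^{\le0}))$ is a nonzero nonunit.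

**Step 1.** *We find all divisors of $f$ in $B=B_H(k)$.* Since $H$ is divisible, $2\tau\notin H$, so the cosets $\tau+H$ and $-\tau+H$ are distinct; use $\tau$ and $-\tau$ as their representatives. The series $g_+,g_-$ have type $\omega$ and suprema $\tau,-\tau$, and they are not in $D$. By Remark 7 they may be taken as two distinct variables of $B=D[\mathcal X]$. By Proposition 9(d), they are non-associate primes of $B$, and every divisor of $f$ in $B$ is a unit $\kappa t^q$, with $\kappa\in k^*$ and $q\in H$, times one of $1,g_+,g_-,g_+g_-$.

**Step 2.** *We show that $f$ is irreducible in $R_H$.* Let $f=uv$ in $R_H$.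

- If $u=\kappa t^qg_+$ and $v=\kappa^{-1}t^{-q}g_-$ with $q\in H$, then $s(u)=q+\tau\le0$ and $s(v)=-q-\tau\le0$. So $q=-\tau\notin H$, a contradiction. The case with $u$ and $v$ interchanged is the same.
- Otherwise one factor, say $u$, is $\kappa t^q$ with $q\le0$, and $v=\kappa^{-1}t^{-q}f$ has $s(v)=-q\le0$. So $q=0$ and $u\in k^*$.

**Step 3.** *We show that $f$ is not prime in $R_H$.* Choose $r,r'\in H$ with $r'<\tau<r$. Then $u=t^{-r}g_+$ and $v=t^{r'}g_-$ have suprema $\tau-r<0$ and $r'-\tau<0$, so they lie in $R_H$. Also $uv=t^{r'-r}f$ with $t^{r'-r}\in R_H$, so $f\mid uv$. If $u=fW$ with $W\in R_H\subseteq B$, then cancelling $g_+$ gives $1=t^rg_-W$, so $g_-$ is a unit of $B$. This is false, since $g_-$ is not a monomial. Likewise $v=fW$ would give $t^{r'}=g_+W$ and make $g_+$ a unit of $B$. So $f\nmid u$ and $f\nmid v$.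

**Step 4.** *We pass to $R_G$.* By Lemma 1(b), irreducibility and these divisibility statements are the same in $R_{H_0}$ and in $R_G$. Hence $f$ is irreducible and not prime in $R_G$. $\square$

For $G=\mathbb Q$ and any ordered field $k$, rational sequences $a_n\uparrow\sqrt2$ and $b_n\uparrow-\sqrt2$ give an explicit irreducible of $k((\mathbb Q^{\le0}))$ that is not prime.

## The ring $k((G^{<0}))\oplus\mathbb Z$ (Part 3)

Put $Z=k((G^{<0}))\oplus\mathbb Z$. A unit of $Z$ is a unit of $R_G$, so it is a constant; hence the units are $\pm1$. The constant term map $R_G\to k$, $f\mapsto f_0$, is a ring homomorphism. Let $f$ be irreducible in $Z$. The aim is to show that $f$ is an integer prime or falls under Part 1.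

- If $f_0=0$, then $f=2\cdot(f/2)$ is a product of nonunits of $Z$, a contradiction.
- If $f_0=n\ne0$, then $f=n\cdot(f/n)$ in $Z$. So $n=\pm1$ or $f/n=\pm1$. In the latter case $f\in\mathbb Z$, and since $f$ is irreducible in $Z$, $f$ is up to sign a prime $p$ of $\mathbb Z$. Then $p\mid u$ in $Z$ if and only if $u_0\in p\mathbb Z$, so $Z/pZ\cong\mathbb Z/p$ and $f$ is prime in $Z$.
- Let $f_0=\pm1$. We show that $f$ is irreducible in $R_G$. It is not in $k^*$, since otherwise $f=\pm1$. If $f=uv$ in $R_G$, then $u_0v_0=\pm1$, and $u_0^{-1}u$, $u_0v$ have constant terms $1$, $\pm1$. So they lie in $Z$, their product is $f$, and one of them is $\pm1$; hence $u$ or $v$ is in $k^*$. By Part 1, $f$ is prime in $R_G$. If $f\mid uv$ in $Z$, then, say, $u=fw$ with $w\in R_G$, and $w_0=\pm u_0\in\mathbb Z$, so $w\in Z$. Hence $f$ is prime in $Z$. $\square$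

## For which $G$ greatest common divisors exist (Part 4)

If $G=0$, then $R_G=k$ is a field, hence a GCD domain.

**The case $G\cong\mathbb R$.** *We correct a gcd from $B$ by a monomial.* Take $G=\mathbb R$, $B=B_{\mathbb R}(k)$. Then $R_G=\{a\in B:a=0\text{ or }s(a)\le0\}$. By Proposition 8, for nonzero $a,b\in R_G$: $a\mid b$ in $R_G$ if and only if $a\mid b$ in $B$ and $s(b)\le s(a)$. Let $a,b\in R_G$ be nonzero and let $d$ be a gcd of $a,b$ in $B$ (Proposition 9(c)), multiplied by a monomial so that $s(d)=\max(s(a),s(b))\le0$. Then $d\mid a,b$ in $R_G$. If $e\mid a,b$ in $R_G$, then $e\mid d$ in $B$ and $s(e)\ge s(d)$, so $e\mid d$ in $R_G$. If one of $a,b$ is $0$, the other is a gcd. Thus $R_G$ is a GCD domain.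

**The case $G\ne0$ archimedean, $G\not\cong\mathbb R$.** Here $G$ is its own smallest nonzero convex subgroup, so $(\ast)$ holds, and by Part 2 $R_G$ has an irreducible that is not prime. In a GCD domain this cannot happen. Indeed, let $f$ be irreducible, $f\mid ab$, $f\nmid a$, $b\ne0$. Then common divisors of $f$ and $a$ are units. Let $g=\gcd(bf,ba)$. As $b$ divides both entries, $g=bc$, and cancelling $b$ shows $c\mid f$ and $c\mid a$, so $c$ is a unit. But $f$ divides $bf$ and $ba$, so $f\mid g$, hence $f\mid b$. So $R_G$ is not a GCD domain.

**The case $G$ non-archimedean.** *We exhibit two elements whose common divisors are too many.* There are nonzero $x,x'\in G$ with $n|x'|<|x|$ for all $n$. Let $C$ be the convex subgroup generated by $x$; its largest proper convex subgroup $A$ contains $x'$, so $A\ne0$. Use $H,K,B$ as in the setup. Fix $0<h_0\in H$ and put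
$$y_1=\sum_{n\ge1}t^{-h_0/n},\qquad y_2=\sum_{n\ge1}t^{-h_0/(2n)},$$
both in $R_C$. They have type $\omega$ and supremum $0$. They are $K$-linearly independent modulo $D$: if $\alpha y_1+\beta y_2\in D$, the infinitely many exponents $-h_0/n$ with $n$ odd, which do not occur in $y_2$, give $\alpha=0$, and then $\beta=0$. By Remark 7, with $0$ as representative of the coset $H$, they may be taken as distinct variables of $B$.

Let $e$ be a common divisor of $y_1,y_2$ in $R_G$. By Lemma 1(b), $e$ and the quotients $y_i/e$ lie in $R_C$. In $B$, $e$ divides two non-associate primes, so it is a unit $\kappa t^q$ with $\kappa\in K^*$. From $e\in R_C$ we get $q\le0$. From $y_1/e=\kappa^{-1}t^{-q}y_1\in R_C$, which has supremum $-q$, we get $-q\le0$. So $e=\kappa\in k((A^{\le0}))\setminus\{0\}$. Conversely, every such $\kappa$ divides $y_1$ and $y_2$ in $R_C$, because $\kappa^{-1}y_i$ has $0$-component $0$. Among these common divisors there is no greatest one: for $a\in A^{<0}$, $\kappa t^a$ is again a common divisor, and it does not divide $\kappa$ in $R_G$, since the quotient $t^{-a}$ has a positive exponent. So $R_G$ is not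 a GCD domain. This completes the proof of Theorem A. $\square$
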